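# The torus gluings $M_p$ and real projective structures on closed 3-manifolds

## 1. Gluing the two ends of a Seifert piece: $M_p$ and the chain $h_n=(h_{n-1}h_{n+1})^p$

Fix an integer $p\ge 1$. Let $P$ be a pair of pants, that is, a sphere with three open discs removed, with oriented boundary curves $c_1,c_2,c_3$. Then
$$\pi_1(P\times S^1)=\langle c_1,c_2,c_3,h\mid c_1c_2c_3=1,\ h\text{ central}\rangle ,$$
where $h$ is the circle fibre. Glue a solid torus to the third boundary torus so that the simple closed curve $c_3^{\,p}h$ bounds a meridian disc. By van Kampen this adds the relation $c_3^{\,p}h=1$, and since $c_3=(c_1c_2)^{-1}$ the relation reads $(c_1c_2)^p=h$. The result is a compact orientable manifold $E$ with two boundary tori and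
$$G:=\pi_1(E)=\langle c_1,c_2,h\mid h\text{ central},\ (c_1c_2)^p=h\rangle. \tag{1}$$
The groups of the two boundary tori are generated by $(c_1,h)$ and $(c_2,h)$.

Now glue the first boundary torus to the second by a diffeomorphism $\varphi$ with $\varphi_*(c_1)=h$ and $\varphi_*(h)=c_2$. In the bases $(c_1,h)$ and $(c_2,h)$ its matrix is $\begin{pmatrix}0&1\\1&0\end{pmatrix}$, of determinant $-1$. The $c_i$ are boundary curves oriented in the same way, so $\varphi$ reverses the boundary orientations and the closed connected manifold $M=M_p$ obtained is orientable. Let $\Sigma\subset M$ be the two-sided torus along which we glued; the image of $\pi_1(\Sigma)$ is generated by $c_2$ and $h$.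

The gluing adds a generator $t$ with $tc_1t^{-1}=h$ and $tht^{-1}=c_2$. Put $h_n=t^nht^{-n}$ for $n\in\mathbb Z$. Then $h_{-1}=c_1$, $h_0=h$, $h_1=c_2$. Conjugating the relations of $G$ by powers of $t$ gives
$$[h_n,h_{n+1}]=1,\qquad h_n=(h_{n-1}h_{n+1})^p\qquad(n\in\mathbb Z). \tag{2}$$
Conversely, these relations for $n=0$ and all their conjugates contain every relation of $\pi:=\pi_1(M)$: "$h$ central in $G$" says that $h_0$ commutes with $h_{\pm1}$, and $[h_{-1},h_0]=1$ is a conjugate of $[h_0,h_1]=1$. Hence $\pi$ is generated by $h$ and $t$, and: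

> a homomorphism from $\pi$ to a group is the same as a pair $(H_0,T)$ such that, with $H_n=T^nH_0T^{-n}$,
> $$[H_0,H_1]=1\quad\text{and}\quad (H_{-1}H_1)^p=H_0. \tag{3}$$

Abelianizing, all $h_n$ become equal to $h$, and $h=2p\,h$. So
$$H_1(M_p)\cong\mathbb Z\oplus\mathbb Z/(2p-1),$$
with $t$ generating the first summand and $h$ the second. Let $\pi_\infty$ be the kernel of the $t$-exponent $\pi\to\mathbb Z$ ($h\mapsto0$, $t\mapsto1$). As $\pi$ is generated by $h$ and $t$, the group $\pi_\infty$ is generated by all the $h_n$; in particular it contains the image of $G$.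

Here is what the construction is for. In $M_p$ the element $h$ is central in $G$, and its two neighbours $h_{-1},h_1$ in the chain generate all of $G$, which for $p\ge2$ is a large group. Yet $h$ is conjugate to both neighbours. For $4\times4$ matrices this is a severe demand, and real projective structures on 3-manifolds come with a representation of $\pi_1$ by $4\times 4$ matrices. We are going to show that for $p\ge2$ the demand cannot be met by a representation that comes from such a structure.

## 2. Projective structures, their lifted holonomy, and the theorem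

**Definition.** A representation of a geometry $(X,G)$ (a smooth manifold $X$ with a group $G$ of diffeomorphisms) into a geometry $(X',G')$ is a local diffeomorphism $\mathrm{dev}:X\to X'$ together with a homomorphism $\mathrm{hol}:G\to G'$ such that $\mathrm{dev}(gx)=\mathrm{hol}(g)\,\mathrm{dev}(x)$. A **real projective structure** on a smooth $n$-manifold $N$ is a representation of $(\tilde N,\pi_1(N))$ into $(\mathbb RP^n,\mathrm{PGL}(n+1,\mathbb R))$; here $\tilde N$ is the universal cover, with the action by covering transformations.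

So a projective structure unrolls $\tilde N$ over $\mathbb RP^n$, compatibly with the deck group. The map dev need not be injective or onto. Structures lift to covers: restrict hol to the subgroup.

Three small examples in dimension 3. First, $S^3$ double covers $\mathbb RP^3$; with trivial group this is a structure on $S^3$. Secondly, if $N$ is a closed flat manifold, $\tilde N=\mathbb R^3$ sits in $\mathbb RP^3$ as the affine chart $v\mapsto[v:1]$, and Euclidean isometries are affine, hence projective. Thirdly, $(\mathbb R^3\setminus0)/\langle v\mapsto2v\rangle$ is diffeomorphic to $S^2\times S^1$; the inclusion $v\mapsto[v:1]$ and $\mathrm{hol}=\mathrm{diag}(2,2,2,1)$ give a structure. We call this the Hopf example.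

The following facts form the background of the problem as stated in "Pseudo Conformal Geometry And 3 Manifolds", https://indico.ictp.it/event/a04195/session/87/contribution/54/material/0/0.pdf. If $X$ is one of Thurston's eight geometries other than $S^2\times\mathbb R$, $\mathbb H^2\times\mathbb R$, then $(X,\mathrm{Isom}(X))$ has a representation into $(\mathbb RP^3,\mathrm{PGL}(4,\mathbb R))$; for the two exceptions this holds for the subgroup preserving the orientation of the $\mathbb R$-factor. So a 3-manifold with a Thurston geometry has a real projective structure, possibly after passing to a 2-fold cover. On the other hand, $\mathbb RP^3\#\mathbb RP^3$ has none. The problem asks whether there is any other closed connected 3-manifold, orientable or not, without a real projective structure. There is.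

**Theorem 1.** *For $p\ge1$ the closed connected orientable 3-manifold $M_p$, with $H_1(M_p)\cong\mathbb Z\oplus\mathbb Z/(2p-1)$, admits a real projective structure if and only if $p=1$. In particular $M_2,M_3,\dots$ are pairwise non-homeomorphic, none is diffeomorphic to $\mathbb RP^3\#\mathbb RP^3$, and none admits a real projective structure.*

The "in particular" follows from $H_1$: the torsion orders $2p-1$ differ, and $H_1(\mathbb RP^3\#\mathbb RP^3)=(\mathbb Z/2)^2$ is finite. As structures lift to covers, no closed 3-manifold finitely covered by some $M_p$, $p\ge2$, admits one either.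

**Lifted holonomy.** This step replaces $\mathbb RP^3$ by its double cover, so that we get honest matrices. Let $S^3=(\mathbb R^4\setminus0)/\mathbb R^+$ be the sphere of rays, and for a subspace $W$ let $S(W)$ be the set of its rays. Let $SL^\pm(4,\mathbb R)$ be the group of real matrices of determinant $\pm1$; as $\det(-A)=\det A$, each element of $\mathrm{PGL}(4,\mathbb R)$ has exactly two representatives $\pm A$ in it. Elements $A,A'$ that agree on a non-empty open subset of $S^3$ are equal: every vector of an open cone is an eigenvector of $A^{-1}A'$ with positive eigenvalue, so $A^{-1}A'$ is a positive scalar of determinant $\pm1$, which is $1$.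

Let $N$ be a closed 3-manifold with a projective structure. As $\tilde N$ is simply connected, dev lifts to a local diffeomorphism $\mathrm{dev}:\tilde N\to S^3$. For $g\in\pi_1(N)$ and a representative $A$ of $\mathrm{hol}(g)$, the maps $\mathrm{dev}\circ g$ and $A\circ\mathrm{dev}$ lift the same map to $\mathbb RP^3$, so they differ by a constant sign. Exactly one of $\pm A$ gives equality. Call it $\rho(g)$:
$$\mathrm{dev}\circ g=\rho(g)\circ\mathrm{dev},\qquad \rho:\pi_1(N)\to SL^\pm(4,\mathbb R). \tag{4}$$
By uniqueness $\rho$ is a homomorphism, the *lifted holonomy*. In the Hopf example $\rho$ sends the generator to $8^{-1/4}\mathrm{diag}(2,2,2,1)$.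

## 3. The torus bundle $M_1$, and the group $\pi_1(M_p)$ for $p\ge2$

**The case $p=1$.** The meridian $c_3h$ meets the fibre $h$ once, so the circle fibration of $P\times S^1$ extends over the solid torus without singular fibre. So $E$ is a circle bundle over an annulus with orientable total space, i.e. $E=T^2\times I$, and $G=\langle c_1,h\rangle\cong\mathbb Z^2$ with $c_2=c_1^{-1}h$. Hence $M_1$ is a torus bundle over the circle with monodromy $c_1\mapsto h$, $h\mapsto h-c_1$. Its matrix $A=\begin{pmatrix}0&-1\\1&1\end{pmatrix}$ satisfies $A^2-A+1=0$, so $A^3=-1$ and $A^6=1$. Diffeomorphisms of $T^2$ are determined up to isotopy by their action on $\pi_1$, so we may take the monodromy linear. Choose an inner product on $\mathbb R^2$ invariant under the finite group $\langle A\rangle$. Then $\mathbb Z^2$-translations and $(v,s)\mapsto(A^{\pm1}v,s+1)$ are isometries of $\mathbb R^2\times\mathbb R$, so $M_1$ is flat and has a projective structure.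

**From now on $p\ge2$.**

**The HNN structure.** This step makes the group computable. Put $x=c_1c_2$. By (1), $G=\langle c_1,x\mid x^p\text{ central}\rangle$ and $h=x^p$, so
$$\bar G:=G/\langle h\rangle=\langle c\rangle*\langle x\rangle\cong\mathbb Z*\mathbb Z_p,\qquad \bar c_1=c,\quad \bar c_2=c^{-1}x .$$
The map $G\to\mathbb Z$, $c_1\mapsto0$, $x\mapsto1$ sends $h$ to $p$, so $h$ has infinite order. The map $\bar G\to\mathbb Z$, $c\mapsto1$, $x\mapsto0$ shows that $c$ and $c^{-1}x$ have infinite order. Hence $A_i:=\langle c_i,h\rangle\cong\mathbb Z^2$, and $A_i$ is the full preimage of $\langle\bar c_i\rangle$ in $G$. So $c_1\mapsto h$, $h\mapsto c_2$ defines an isomorphism $A_1\to A_2$, and $\pi$ is the HNN extension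
$$\pi=\langle G,t\mid tc_1t^{-1}=h,\ tht^{-1}=c_2\rangle,\qquad tA_1t^{-1}=A_2 .$$
In particular $G$ embeds in $\pi$, and $\pi$ is infinite.

**Lemma 2 (G1).** *If $\pi'\le\pi$ has finite index, then $\pi'$ and $\pi'\cap\pi_\infty$ are not solvable.*

*Proof.* Both contain $\pi'\cap G$, which has finite index in $G$ and maps onto a finite-index subgroup of $\mathbb Z*\mathbb Z_p$. As $p\ge2$, the elements $c$ and $xcx^{-1}$ generate a free group of rank 2 in $\mathbb Z*\mathbb Z_p$. A finite-index subgroup contains a non-abelian free group, so it is not solvable. $\square$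

**Lemma 3 (G2).** *If $g\in\pi$ commutes with $h^m$ for some $m\neq0$, then $g\in G$; in particular its $t$-exponent is $0$.*

*Proof.* We let $\pi$ act on the Bass–Serre tree. Its vertices are the cosets $\gamma G$, its edges are $[\gamma G,\gamma tG]$, and $\pi$ acts without inversions. Let $v_0=G$, with stabilizer $G$. The edge $[v_0,tv_0]$ has stabilizer $A_2$ and $[v_0,t^{-1}v_0]$ has stabilizer $A_1$. So the edges at $v_0$ correspond to $G/A_1\sqcup G/A_2$, the one given by $\delta A_j$ having stabilizer $\delta A_j\delta^{-1}$.

*Claim: if $m\ne0$, $\delta\in G$ and $c_i^m\in\delta A_j\delta^{-1}$, then $i=j$ and $\delta\in A_i$.* Work in $\bar G$. First, $\langle c\rangle$ is malnormal: let $gc^mg^{-1}\in\langle c\rangle$, and write $g=g'c^r$ with $g'$ reduced and not ending in a power of $c$. Then $g'c^mg'^{-1}$ is reduced of length $2|g'|+1$ as written, so $g'=1$ and $g\in\langle c\rangle$. Next, the endomorphism $c\mapsto c^{-1}x$, $x\mapsto x$ of $\bar G$ has as square $c\mapsto(c^{-1}x)^{-1}x=x^{-1}cx$, $x\mapsto x$, which is inner. So it is an automorphism, and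 $\langle c^{-1}x\rangle$ is malnormal too. This proves the claim for $i=j$. If $i\ne j$, then some $c^m$ is conjugate to $(c^{-1}x)^k$ in $\bar G$ with $m\ne0$ (if one exponent is nonzero, both are, by infinite order). The map $c\mapsto1$, $x\mapsto0$ gives $k=-m$. But $c^m$ has syllable length 1 and $(c^{-1}x)^{-m}=(x^{-1}c)^m$ is cyclically reduced of length $2|m|$. Conjugate cyclically reduced elements of a free product have the same length: contradiction.

So $c_i^m$ ($m\ne0$) fixes exactly one edge at $v_0$. The element $h^m$ is central in $G$ and lies in $A_1\cap A_2$, so it fixes all edges at $v_0$. A neighbour of $v_0$ is $v_1=\gamma t^{\pm1}v_0$ with $\gamma\in G$. Conjugation by $(\gamma t^{\pm1})^{-1}$ moves $v_1$ to $v_0$ and $h^m$ to $t^{\mp1}h^mt^{\pm1}=h_{\mp1}^m\in\{c_1^m,c_2^m\}$. So $h^m$ fixes exactly one edge at $v_1$, which must be $[v_0,v_1]$. The fixed set of $h^m$ is a subtree; hence it is the ball of radius 1 about $v_0$, in which $v_0$ is the only vertex of valence $>1$. If $g$ commutes with $h^m$, it preserves this ball, so it fixes $v_0$, i.e. $g\in G$.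 $\square$

## 4. Three homomorphisms that algebra cannot exclude

The first thing to try is pure algebra: show that $\pi$ has no suitable homomorphism to $SL^\pm(4,\mathbb R)$. By (3) we would have to rule out all pairs $(H_0,T)$. This fails, and it fails in three different ways.

*(E1)* $H_0=1$ and $T$ arbitrary. Then (3) holds trivially.

*(E2)* Let $\mathbb R^4=V_+\oplus V_-$ with planes $V_\pm$, and $H_0=\pm1$ on $V_\pm$. On $V_+$ let $H_{-1}=H_1$ be one reflection. On $V_-$ let $H_{-1},H_1$ be reflections in lines at angle $\pi/(2p)$, so that $H_{-1}H_1$ is a rotation by $\pm\pi/p$. Then $(H_{-1}H_1)^p$ is $1$ on $V_+$ and $-1$ on $V_-$, i.e. it is $H_0$, and $H_0$ commutes with $H_{\pm1}$. The commuting pairs $(H_{-1},H_0)$ and $(H_0,H_1)$ are both diagonalizable over $\mathbb R$, with each pair of signs occurring on exactly one joint eigenline. So some $T$ conjugates the first pair to the second, and we may scale $T$ to determinant $\pm1$. Now $H_1=TH_0T^{-1}$, $H_{-1}=T^{-1}H_0T$, and (3) holds.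

*(E3)* Let $\lambda+\lambda^{-1}=1/p$; then $\lambda\notin\mathbb R$ and $|\lambda|=1$. On $\mathbb R\oplus\mathbb R\oplus\mathbb C$ let $T(s,s',d)=(s,s',\lambda d)$ and $N_n(s,s',d)=(0,0,\lambda^ns)$. Products $N_nN_k$ vanish, $TN_nT^{-1}=N_{n+1}$, and $N_{n-1}+N_{n+1}=N_n/p$. With $H_n=\exp N_n$ we get $(H_{-1}H_1)^p=\exp(p(N_{-1}+N_1))=\exp N_0=H_0$, so (3) holds.

So we must use that $\rho$ comes with a developing map. The plan is to prove by algebra that, apart from (E2)-like behaviour, only degenerations of the kinds (E1) and (E3) remain. Then (E2) is killed by a characteristic class, (E1) by cutting $\tilde M$ into orthants, and (E3) by integrating the nilpotent matrices to global actions on $\tilde M$.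

The number $\lambda$ returns throughout, so we record once:
$$\lambda+\lambda^{-1}=\tfrac1p,\qquad |\lambda|=1,\ \lambda\notin\mathbb R,\ \lambda\text{ is not a root of unity}. \tag{5}$$
Indeed $z^2-z/p+1$ has negative discriminant and root product $1$. The polynomial $pz^2-z+p$ is primitive, has no rational (even no real) root and is non-monic, so it is, up to a unit, the minimal primitive polynomial of $\lambda$, and $\lambda$ is not an algebraic integer. Also, no *real* $s\ne0$ satisfies $s+1/s=1/p$, since $|s+1/s|\ge2$.

**From now on suppose that $M=M_p$, $p\ge2$, has a projective structure, with $\mathrm{dev}:\tilde M\to S^3$ and lifted holonomy $\rho$.** We derive a contradiction.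

## 5. The flat bundle over the torus $\Sigma$

This section gives the one fact that kills (E2). Let $E_\rho=\tilde M\times_\rho\mathbb R^4$ be the flat bundle over $M$ with holonomy $\rho$; its sections are the maps $s:\tilde M\to\mathbb R^4$ with $s(gx)=\rho(g)s(x)$.

**Lemma 4.** *The restriction of $E_\rho$ to $\Sigma$ is a trivial vector bundle.*

*Proof.* By (4), dev is a section of the bundle of rays of $E_\rho$. Rays are convex, so a partition of unity gives a nowhere zero section $s$ with $s(x)$ in the ray $\mathrm{dev}(x)$. As dev is a local diffeomorphism, the derivative of $s$ modulo $s$ is an isomorphism $T_x\tilde M\to\mathbb R^4/\mathbb Rs(x)$, and it is equivariant. So $TM\cong E_\rho/\mathbb Rs$ and $E_\rho\cong TM\oplus\mathbb R$. Finally $TM|_\Sigma=T\Sigma\oplus\nu$ with $T\Sigma$ trivial (torus) and $\nu$ trivial ($\Sigma$ is two-sided). $\square$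

## 6. The eigenvalues of $H_0$ are roots of unity

Write $H_n=\rho(h_n)$, $T=\rho(t)$, $X=H_{-1}H_1$, $K=\rho(\pi_\infty)=\langle H_n:n\in\mathbb Z\rangle$. So $H_n=T^nH_0T^{-n}$, $[H_0,H_{\pm1}]=0$ and $X^p=H_0$. View $V=\mathbb C^4$ as a $G$-module; $G$ acts through $H_{-1},H_0,H_1$.

**Multiplicities.** For an eigenvalue $a$ of $H_0$ let $V_a=V_a(H_0)$ be the generalized eigenspace. It is a $G$-submodule, since $H_0$ is central in $\rho(G)$. Let $n_a=\dim V_a$, and let $n_{ab}$ be the dimension of the joint generalized eigenspace $(H_0,H_1)=(a,b)$. As $T^{-1}$ conjugates $(H_0,H_1)$ to $(H_{-1},H_0)$, the number $n_{ab}$ is also the dimension of the joint generalized eigenspace $(H_{-1},H_0)=(a,b)$. Since $H_1$ is conjugate to $H_0$ and both are real,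
$$\sum_bn_{ab}=\sum_bn_{ba}=n_a,\qquad\sum_an_a=4,\qquad n_{\bar a\bar b}=n_{ab}. \tag{6}$$
On $V_a$, the matrix $H_1$ has eigenvalue $b$ with multiplicity $n_{ab}$, and $H_{-1}$ has it with multiplicity $n_{ba}$. In (E2), for example, all four $n_{\pm1,\pm1}$ equal $1$. Taking the determinant of $H_0=(H_{-1}H_1)^p$ on $V_a$,
$$\prod_bb^{\,pS_{ab}}=a^{n_a},\qquad S=n+n^{\mathsf T}. \tag{7}$$

**Lemma 5.** *All eigenvalues of $H_0$ are roots of unity.*

*Proof.* The idea is to linearize (7). Let $\omega$ be a homomorphism to $\mathbb Q$ from the finitely generated multiplicative group generated by the eigenvalues. With $\Delta=\mathrm{diag}(n_a)$, (7) says $(pS-\Delta)\omega=0$ for the vector $(\omega(a))_a$. If $\det(pS-\Delta)\ne0$, every such $\omega$ vanishes, and a finitely generated abelian group without nonzero homomorphisms to $\mathbb Q$ is finite. So we check the determinant for each number $m$ of distinct eigenvalues.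

*$m=1$.* $pS-\Delta=8p-4\neq0$.

*$m=2$.* Equal row and column sums give $n_{12}=n_{21}=:q$, so $S=2n$ and
$$pS-\Delta=(2p-1)\begin{pmatrix}n_1&0\\0&n_2\end{pmatrix}-2pq\begin{pmatrix}1&-1\\-1&1\end{pmatrix}.$$
Using $n_1+n_2=4$, the determinant is $(2p-1)\bigl[(2p-1)n_1n_2-8pq\bigr]$, with $n_1n_2\in\{3,4\}$. It vanishes only if $3(2p-1)=8pq$ or $2p-1=2pq$; in both, the left side is odd and the right side even.

*$m=4$.* All row and column sums are 1, so $n$ is a permutation matrix, and $pS-\Delta$ has the eigenvalues $2p\cos(2\pi j/k)-1$, $0\le j<k$, for the cycle lengths $k\le4$. They lie in $\{2p-1,-2p-1,-p-1,-1\}$, so none is $0$.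

*$m=3$.* The multiplicities are $(2,1,1)$.
If $n_{11}=2$, the rest is a $2\times2$ permutation matrix. The first block is $4p-2$ and the second has determinant $(2p-1)^2$ or $1-4p^2$.
If $n_{11}=1$, we may swap the indices $2,3$ and assume $n_{12}=1$, $n_{13}=0$; exactly one of $n_{21},n_{31}$ is $1$. If $n_{21}=1$, then $n_{33}=1$, all other entries are $0$, and
$$pS-\Delta=\begin{pmatrix}2p-2&2p&0\\2p&-1&0\\0&0&2p-1\end{pmatrix},\qquad\det=(2p-1)\bigl(-(2p-2)-4p^2\bigr).$$
If $n_{31}=1$, column 2 is full, so $n_{22}=0$ and $n_{23}=1$, and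
$$pS-\Delta=\begin{pmatrix}2p-2&p&p\\p&-1&p\\p&p&-1\end{pmatrix},$$
$$\det=(2p-2)(1-p^2)+2p^2(1+p)=(p+1)\bigl(2p^2-2(p-1)^2\bigr)=(p+1)(4p-2).$$
If $n_{11}=0$, then $n_{12}+n_{13}=2$ with both at most $1$, so $n_{12}=n_{13}=n_{21}=n_{31}=1$ and
$$pS-\Delta=\begin{pmatrix}-2&2p&2p\\2p&-1&0\\2p&0&-1\end{pmatrix},\qquad\det=8p^2-2 .$$
All determinants are non-zero. $\square$

## 7. Two kinds of degenerate holonomy

**Proposition 6.** *One of the following holds.*

*(α) $K$ is finite.*

*(β) There are a finite-index subgroup $\pi'\ni t$ of $\pi$ and a 2-dimensional real subspace $\mathfrak n\subset\mathfrak{gl}(4,\mathbb R)$ of commuting nilpotent matrices with $T\mathfrak nT^{-1}=\mathfrak n$, such that $\mathrm{Ad}T|_{\mathfrak n}$ has eigenvalues $\lambda,\bar\lambda$ with $\lambda+\lambda^{-1}=1/p$, and $\rho(g)=\exp(Y_g)$ with $Y_g\in\mathfrak n$ for all $g\in\pi'\cap\pi_\infty$.*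

So (E1) is of kind (α), and (E3) of kind (β). We recall that the composition factors of a finite-dimensional $G$-module are well defined (Jordan–Hölder), and that on an irreducible complex module an operator commuting with $G$ is a scalar (Schur).

*Proof.* By Lemma 5 the non-real eigenvalues of $H_0$ come in conjugate pairs $a,\bar a=a^{-1}$, and the real ones are $\pm1$. So exactly one of these cases applies: four distinct eigenvalues (I); $a,\bar a$ non-real, each double (II.1); $a,\bar a$ non-real and simple, with a double $\varepsilon=\pm1$ (II.2); all eigenvalues $\pm1$ (II.3).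

**Case I: four distinct eigenvalues.** Each $H_n$ has four distinct eigenvalues and commutes with $H_{n+1}$, so $H_n$ and $H_{n+1}$ have the same eigenlines. So all $H_n$ are diagonal in one complex basis, with entries in a finite set of roots of unity. Hence $K$ is finite: (α).

**Case II.1: $a,\bar a\notin\mathbb R$, each of multiplicity 2.** By (6), $n_{aa}=n_{\bar a\bar a}=:k$ and $n_{a\bar a}=n_{\bar aa}=2-k$. Then (7) reads $a^{2pk}\bar a^{2p(2-k)}=a^2$, i.e. $a^{4p(k-1)}=a^2$. If $k=1$ then $a=\pm1$, which is excluded. So $k\in\{0,2\}$.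

*$k=2$.* Then $U:=V_a(H_0)=V_a(H_1)=TU$, so $U=V_a(H_n)$ for all $n$, and $V=U\oplus\bar U$. If $H_0|_U=a$, then all $H_n$ are $a$ on $U$ and $\bar a$ on $\bar U$: (α). Otherwise $H_0|_U=a(1+\nu)$ with $\nu\ne0=\nu^2$. The operator $H_1|_U=a(1+T\nu T^{-1})$ commutes with $\nu$, so $T\nu T^{-1}$ is a nilpotent element of the commutant $\mathbb C[\nu]$. Hence $T\nu T^{-1}=\lambda\nu$ for some $\lambda\neq0$, and $H_{-1}|_U=a(1+\lambda^{-1}\nu)$. Now $X^p=H_0$ reads $a^{2p}(1+p(\lambda+\lambda^{-1})\nu)=a(1+\nu)$, so $a^{2p-1}=1$ and $\lambda+\lambda^{-1}=1/p$.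

It remains to exhibit (β). Let $\mathsf S$ be $a$ on $U$ and $\bar a$ on $\bar U$. It is real, commutes with $T$ and all $H_n$, and $\mathsf S^{2p-1}=1$. Let $N_n=\lambda^n\nu\oplus\bar\lambda^n\bar\nu$ on $U\oplus\bar U$, with $\bar\nu$ the complex conjugate of $\nu$. The $N_n$ are real and commute, $TN_nT^{-1}=N_{n+1}$, and $H_n=\mathsf S\exp N_n$. Let $\chi:\pi\to\mathbb Z/(2p-1)$, $h\mapsto1$, $t\mapsto0$, which is well defined by the computation of $H_1(M)$. Put $\pi'=\ker\chi\ni t$ and $\mathfrak n=\mathrm{span}_{\mathbb R}\{N_n\}$. An element $g\in\pi'\cap\pi_\infty$ is a product of elements $h_n^{\pm1}$ with exponent sum $\equiv0$ mod $2p-1$, so the powers of $\mathsf S$ cancel and $\rho(g)=\exp(Y_g)$ with $Y_g\in\mathfrak n$. As $N_{n+1}+N_{n-1}=N_n/p$, we have $\mathfrak n=\mathrm{span}(N_0,N_1)$; and $N_0,N_1$ are independent since $\lambda\notin\mathbb R$. Elements of $\mathfrak n$ have the form $y\nu\oplus\bar y\bar\nu$, so they square to zero, and $\mathrm{Ad}T$ has eigenvalues $\lambda,\bar\lambda$ on $\mathfrak n_{\mathbb C}$. This is (β).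

*$k=0$.* Then $V_a(H_0)=V_{\bar a}(H_1)=TV_{\bar a}(H_0)$, and conjugating, $T$ interchanges $V_a$ and $V_{\bar a}$. Suppose $H_0|_{V_a}=a(1+\nu)$ with $\nu\ne0$, so $H_0|_{V_{\bar a}}=\bar a(1+\bar\nu)$. Then $H_1|_{V_a}=\bar a(1+T\bar\nu T^{-1})$ commutes with $\nu$, so $T\bar\nu T^{-1}=y\nu$ with $y\neq0$. Conjugating, $T\nu T^{-1}=\bar y\bar\nu$, so $T^{-1}\bar\nu T=\bar y^{-1}\nu$ and $H_{-1}|_{V_a}=\bar a(1+\bar y^{-1}\nu)$. Now $X^p=H_0$ on $V_a$ gives $p(y+1/\bar y)=1$. As $y+1/\bar y=y(1+|y|^{-2})$, we get $y>0$ and $y+1/y=1/p<2$, impossible. Hence $H_0$ is $a$ on $V_a$ and $\bar a$ on $V_{\bar a}$. As $T$ swaps these spaces, each $H_n$ acts as $a$ or $\bar a$ on each of them: (α).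

**Case II.2: $a,\bar a\notin\mathbb R$ simple, $\varepsilon=\pm1$ double.** By (6), $n_{aa}+n_{a\bar a}+n_{a\varepsilon}=1$, $n_{\bar aa}=n_{a\bar a}$, and the column sum of $a$ gives $n_{\varepsilon a}=n_{a\varepsilon}$. Then (7) reads $a^{2p(n_{aa}-n_{a\bar a})}\varepsilon^{2pn_{a\varepsilon}}=a$. If $n_{a\varepsilon}=1$, the left side is $1$, so $a=1$, a contradiction. So $n_{a\varepsilon}=0$, hence also $n_{\bar a\varepsilon}=0$ and $n_{\varepsilon\varepsilon}=2$. The real plane $R=V_\varepsilon(H_0)=V_\varepsilon(H_1)=TR$ equals $V_\varepsilon(H_n)$ for all $n$. According to whether $n_{aa}=1$ or $n_{a\bar a}=1$, $T$ preserves or exchanges the lines $V_a,V_{\bar a}$, and on each of them each $H_n$ is $a$ or $\bar a$. If $H_0|_R=\varepsilon$, all $H_n|_R=\varepsilon$: (α). Otherwise $H_0|_R=\varepsilon(1+\nu)$ with $\nu\ne0$ real nilpotent, and as before $T\nu T^{-1}=s\nu$, now with $s$ real. Then $X^p=H_0$ gives $1+p(s+1/s)\nu=\varepsilon(1+\nu)$, so $s+1/s=1/p$, impossible for real $s$.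

**Case II.3: all eigenvalues are $\pm1$.** By (7) with $a=-1$: $1=(-1)^{2pn_{-1,-1}}=(-1)^{n_{-1}}$. So $n_{-1}\in\{0,2,4\}$. Write $V_\pm(\cdot)$ for $V_{\pm1}(\cdot)$. We prepare two tools.

*Tool (i).* If $H_1$ and $H_{-1}$ have the same eigenvalue on a 1-dimensional $G$-composition factor of $V_a$, then $a=1$. Indeed $X=(\pm1)^2=1$ there, so $a=H_0=X^p=1$.

*Tool (ii).* *It is impossible that $H_0=\epsilon\exp N$ with $\epsilon=\pm1$, $N\ne0$ nilpotent, and all $G$-composition factors of $V$ are 2-dimensional.* Suppose this happens. $N$ is a polynomial in $H_0$, so it commutes with $G$. Since $N$ is nilpotent and non-zero, $\ker N$, $\operatorname{im}N$ and $\ker N\cap\operatorname{im}N$ are proper non-zero submodules. Hence they are all 2-dimensional, and so equal. So $N^2=0$, and $V$ is free of rank 2 over $R=\mathbb C[N]/(N^2)$, with $G$ acting through $GL_2(R)$.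

Let $B=\epsilon H_1-1$. As $\epsilon H_0=1+N$, $B=TNT^{-1}$ and $B^2=0$. Let $B_0$ be the operator induced on $V/NV$; it is nilpotent. It is non-zero: otherwise $H_1$ and $H_0$ act as scalars on the irreducible 2-dimensional module $V/NV$, and $G$ would act there through an abelian group generated by $H_{-1}$ and scalars. Let $\tau=\mathrm{tr}_RB$ and $\delta=\det_RB$. Cayley–Hamilton gives $B^2-\tau B+\delta=0$, so $\tau B=\delta$. Both $\tau,\delta$ reduce to $\mathrm{tr}B_0=\det B_0=0$, so $\tau=c'N$, $\delta=d'N$ with $c',d'\in\mathbb C$. Then $N(c'B-d')=0$, i.e. $(c'B-d')V\subset\ker N=NV$, i.e. $c'B_0=d'$ on $V/NV$. As $B_0$ is not a scalar, $c'=d'=0$. So $\det_RH_1=\epsilon^2\det_R(1+B)=1+\tau+\delta=1$. The same argument with $T^{-1}NT$ gives $\det_RH_{-1}=1$. So $\det_RH_0=(\det_RX)^p=1$. But $\det_RH_0=(1+N)^2=1+2N\neq1$, a contradiction.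

**Subcase $n_{-1}=4$.** On every factor the only eigenvalue of $H_{\pm1}$ is $-1$, so by (i) there are no 1-dimensional factors. If $H_0=-1$, then all $H_n=-1$, $X=1$, $H_0=1$: contradiction. So $H_0\ne-1$; by Schur $V$ is reducible, so all factors are 2-dimensional, and $H_0=-\exp N$ with $N\neq0$. This contradicts (ii).

**Subcase $n_{-1}=2$.** Let $k=n_{-1,-1}$. Then $n_{-1,1}=n_{1,-1}=2-k$ and $n_{1,1}=k$.

*$k=1$; this is the behaviour of (E2).* The four joint generalized eigenspaces of $(H_0,H_1)$ are real lines on which $\pi_1(\Sigma)$ acts by its four characters to $\{\pm1\}$. So $E_\rho|_\Sigma$ is the sum of the four flat real line bundles over $\Sigma$. With a basis $\mathsf x,\mathsf y$ of $H^1(\Sigma;\mathbb Z/2)$ the total Stiefel–Whitney class is $(1+\mathsf x)(1+\mathsf y)(1+\mathsf x+\mathsf y)$. On the torus $\mathsf x^2=\mathsf y^2=0$, so $w_2=\mathsf x\mathsf y+(\mathsf x+\mathsf y)^2=\mathsf x\mathsf y\neq0$. This contradicts Lemma 4.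

*$k\in\{0,2\}$.* On the 2-dimensional $V_-(H_0)$, both $H_1$ and $H_{-1}$ have one and the same single eigenvalue ($-1$ if $k=2$, $1$ if $k=0$). By (i) it has no 1-dimensional factor, so it is irreducible and $H_0=-1$ on it.
If $k=2$, $V_-(H_0)=V_-(H_1)=TV_-(H_0)$, so all $H_n=-1$ on it, whence $X=1$ and $H_0=1$ there: contradiction.
If $k=0$, then $V_+(H_0)=V_-(H_1)=V_-(H_{-1})$. Conjugating "$H_0=-1$ on $V_-(H_0)$" by $T^{\pm1}$ gives $H_{\pm1}=-1$ on $V_-(H_{\pm1})=V_+(H_0)$. So $X=1$ and $H_0=1$ on $V_+(H_0)$. Thus $H_0$ is semisimple, hence so are $H_{\pm1}$. On $V_-(H_0)=V_+(H_1)=V_+(H_{-1})$ we get $H_{\pm1}=1$, $X=1$, $H_0=1$: contradiction.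

**Subcase $n_{-1}=0$.** All $H_n$ are unipotent; put $N_n=\log H_n$, a real nilpotent matrix. If $N_0=0$, then $K=1$: (α). Let $N_0\neq0$. All 1-dimensional $G$-factors are trivial. We first show that there are no others.

Suppose some factor has dimension $\ge2$. The dimensions of the factors are $(4)$, $(3,1)$, $(2,2)$ or $(2,1,1)$. In case $(4)$ Schur makes $H_0$ a unipotent scalar, so $N_0=0$; case $(2,2)$ contradicts (ii).

*Observation: a simple module $W$ of multiplicity one in $V$ is not a factor of $\operatorname{im}N_0$.* Suppose it is. As $V/\ker N_0\cong\operatorname{im}N_0$, $W$ is not a factor of $\ker N_0$. Since $\operatorname{im}N_0^{j+1}\cong\operatorname{im}N_0^j/(\ker N_0\cap\operatorname{im}N_0^j)$, induction shows that $W$ is a factor of every $\operatorname{im}N_0^j$, contradicting nilpotency.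

In case $(3,1)$ both factors have multiplicity one, so $N_0=0$: contradiction. In case $(2,1,1)$ $\operatorname{im}N_0$ has only trivial factors. If it had two, $\ker N_0$ would have none, but $\operatorname{im}N_0\cap\ker N_0\neq0$ would have only trivial factors: contradiction. So $N_0$ has rank one, $N_0^2=0$, and by conjugation $H_{\pm1}=1+v_\pm\otimes f_\pm$, i.e. $v\mapsto v+f_\pm(v)v_\pm$, with $f_\pm(v_\pm)=0$. Note that $G$ acts through the group generated by $H_{\pm1}$, as $H_0=X^p$.

If $f_+(v_-)f_-(v_+)=0$: $H_{\pm1}$ act trivially on $V/\langle v_+,v_-\rangle$, and on $\langle v_+,v_-\rangle$ at least one of them acts trivially and the other unipotently. So all factors are trivial: contradiction. Otherwise $v_+,v_-$ are independent, $f_+,f_-$ are independent, and $V=L\oplus K_0$ with $L=\langle v_+,v_-\rangle$ and $K_0=\ker f_+\cap\ker f_-$: if $\alpha v_++\beta v_-\in K_0$, applying $f_+$ and $f_-$ gives $\beta=\alpha=0$. On $K_0$, $X=1$, so $H_0=1$. On $L$ the only eigenline of $H_\pm$ is $\langle v_\pm\rangle$, so there is no common eigenline and $L$ is irreducible;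 $H_0|_L$ is a unipotent scalar, i.e. $1$. So $N_0=0$: contradiction.

Hence all factors are trivial and $G$ acts unipotently. Then $X$ is unipotent and $X^p=H_0$ gives $\log X=N_0/p$. As $[N_{-1},N_0]=0$, from $H_1=H_{-1}^{-1}X$ we get $N_1=-N_{-1}+N_0/p$. Conjugating by powers of $T$: $N_{n+1}+N_{n-1}=N_n/p$. So all $N_n$ lie in $\mathfrak n=\mathrm{span}(N_0,N_1)$, and $[N_0,N_1]=0$. If $N_1=sN_0$ with $s$ real, then $N_{-1}=s^{-1}N_0$ and $s+1/s=1/p$, impossible. So $\dim\mathfrak n=2$. $\mathrm{Ad}T$ maps $N_0\mapsto N_1\mapsto N_1/p-N_0$, with characteristic polynomial $z^2-z/p+1$. Elements of $\pi_\infty$ are products of $h_n^{\pm1}$, so $\rho(g)\in\exp\mathfrak n$ for $g\in\pi_\infty$. This is (β) with $\pi'=\pi$. $\square$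

## 8. Integrating commuting matrices on the universal cover

The geometric tool for both remaining cases is that certain linear vector fields, pulled back to the universal cover, can be integrated for all time. Let $N$ be a closed manifold with structure $(\mathrm{dev},\rho)$. Each $Y\in\mathfrak{gl}(4,\mathbb R)$ gives a vector field on $S^3$ with flow $\exp(sY)$; it vanishes at the ray of $v$ iff $Yv\in\mathbb Rv$. Pulling back by the local diffeomorphism dev we get a field $Y^*$ on $\tilde N$, and (4) gives
$$g_*Y^*=(\mathrm{Ad}\rho(g)Y)^*\qquad(g\in\pi_1(N)). \tag{8}$$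

**Lemma 7.** *Let $\mathfrak u\subset\mathfrak{gl}(4,\mathbb R)$ be a linear subspace of commuting matrices, invariant under $\mathrm{Ad}\rho(\pi_1N)$, which preserves an inner product on $\mathfrak u$. Then all $Y^*$, $Y\in\mathfrak u$, are complete. So the vector group $\mathfrak u$ acts on $\tilde N$ by diffeomorphisms $\Phi_Y$, with*
$$\mathrm{dev}\,\Phi_Y=\exp(Y)\,\mathrm{dev},\qquad g\Phi_Yg^{-1}=\Phi_{\mathrm{Ad}\rho(g)Y}. \tag{9}$$

*Proof.* Lift a Riemannian metric from $N$. The function $x\mapsto\sup_{|Y|=1}|Y^*_x|$ is continuous and, by (8) and invariance of the inner product, $\pi_1(N)$-invariant. As $N$ is compact, it is bounded, and bounded fields on a complete Riemannian manifold are complete. The fields commute, so their time-one flows $\Phi_Y$ form an action of $\mathfrak u$; (9) follows from the definition of $Y^*$ and from (8). $\square$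

Some hypothesis of this kind is needed: on $\mathbb R^3\setminus0$ in the Hopf example, the translation field $\partial_1$ is a linear field of $\mathbb R^4$ but is not complete. There $\mathrm{Ad}\rho$ multiplies the translation matrices by powers of $2$.

## 9. Cyclic holonomy: cutting $\tilde N$ into orthants

This section excludes (α). In that case, on a finite cover, $\rho$ becomes a power of a single matrix.

**Proposition 8.** *Let $N$ be a closed connected 3-manifold with infinite fundamental group $\Gamma$ and a projective structure whose lifted holonomy is $\rho(g)=T^{\psi(g)}$ for a homomorphism $\psi:\Gamma\to\mathbb Z$ and some $T\in SL^\pm(4,\mathbb R)$. Let $\kappa=\ker\psi$. Then there are $m\ge1$ and a non-trivial normal subgroup $Z_0$ of $\Gamma'':=\psi^{-1}(m\mathbb Z)$ with $Z_0\cap\kappa=1$, and hence $[Z_0,\kappa]=1$.*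

*Proof.* **Step 1: deforming $T$.** The purpose is to replace $T$ by a matrix some power of which is diagonal and positive. *Claim: for every $S_1\in SL^\pm(4,\mathbb R)$ sufficiently near $T$ there is a structure on $N$ with lifted holonomy $g\mapsto S_1^{\psi(g)}$.* By a partition of unity choose a smooth $\tilde\psi:\tilde N\to\mathbb R$ with $\tilde\psi(gx)=\tilde\psi(x)+\psi(g)$, and a smooth $\chi:[0,1]\to[0,1]$ equal to $0$ near $0$ and to $1$ near $1$. Put $F(s)=\exp(\chi(s)\log(S_1T^{-1}))$ on $[0,1]$ and extend by $F(s+n)=S_1^nF(s)T^{-n}$, $n\in\mathbb Z$. At integers the definitions agree, because $F(1)=S_1T^{-1}=S_1F(0)T^{-1}$, and $F$ is smooth, being constant near integers. Put $\mathrm{dev}'(x)=F(\tilde\psi(x))\,\mathrm{dev}(x)$. For $n=\psi(g)$,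
$$\mathrm{dev}'(gx)=S_1^nF(\tilde\psi(x))T^{-n}\,T^n\mathrm{dev}(x)=S_1^n\,\mathrm{dev}'(x).$$
As $S_1\to T$, $F\to1$ in $C^1$ on bounded intervals. So on a compact set whose translates cover $\tilde N$, $\mathrm{dev}'$ is $C^1$-close to dev, hence an immersion there, and by equivariance everywhere. This proves the claim.

Matrices with four distinct eigenvalues are dense in $GL(4,\mathbb R)$. Take one near $T$ and rescale it by a positive number to determinant $\pm1$. In a real block diagonalization rotate the non-real conjugate pairs of eigenvalues slightly, so that all arguments of eigenvalues lie in $\pi\mathbb Q$ and the eigenvalues stay distinct. For the resulting $S_1$ choose an even $m\ge1$ such that all eigenvalues of $S:=S_1^m$ are positive. Then $S$ is diagonalizable over $\mathbb R$ and $\det S=1$. After changing dev by a linear map, $S$ is diagonal. On the finite cover $N''$ of $N$ with group $\Gamma''=\psi^{-1}(m\mathbb Z)\supset\kappa$ we now have a structure, again denoted $(\mathrm{dev},\rho)$, with $\rho(g)=S^{\psi(g)/m}$. In particular $\rho(\kappa)=1$.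

**Step 2: cells.** This step decomposes $\tilde N$. Let $U\cong\mathbb R^3$ be the group of positive diagonal matrices of determinant 1. It contains and centralizes $\rho(\Gamma'')$. By Lemma 7, applied to the diagonal matrices of trace zero, with trivial $\mathrm{Ad}\rho(\Gamma'')$, $U$ acts on $\tilde N$, commuting with $\Gamma''$, and $\mathrm{dev}(ax)=a\,\mathrm{dev}(x)$. It acts simply transitively on each of the 16 open orthants $O_\varepsilon\subset S^3$. Call the components of $\mathrm{dev}^{-1}(\bigcup O_\varepsilon)$ *cells*. A cell is $U$-invariant because $U$ is connected, and its $U$-orbits are open, so it is a single orbit; dev maps it bijectively onto some $O_\varepsilon$. For example, $S^3$ itself has 16 cells. In the Hopf example with $S=T$ there are 8 cells, the open octants of $\mathbb R^3$, and each is stabilized by the whole group $\mathbb Z$.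

For $y\in\tilde N$ let $B_y$ be an open neighbourhood mapped homeomorphically onto a ball of radius $<\pi/2$ about $\mathrm{dev}\,y$. The intersection of such a ball with an orthant is convex, so $B_y\cap\mathrm{dev}^{-1}(O_\varepsilon)$ lies in one cell. So $B_y$ meets at most 16 cells. The union of the cells is dense, hence $\tilde N$ is the union of the closures of the cells.

**Step 3: dev is injective on the closure $\bar{\mathcal O}$ of a cell $\mathcal O$ over $O_\varepsilon$.** This will let us compare group elements with elements of $U$ on the boundary of a cell. Let $y,y_1\in\bar{\mathcal O}$ have the same image, and let $x_n\to y_1$ with $x_n\in\mathcal O$. As $y\in\bar{\mathcal O}$, $B_y$ meets $\mathcal O$, so $B_y\cap\mathrm{dev}^{-1}(O_\varepsilon)\subset\mathcal O$. Since $\mathrm{dev}\,x_n\to\mathrm{dev}\,y$, for large $n$ this set contains a point with the same image as $x_n$; by injectivity on $\mathcal O$ it is $x_n$. So $x_n\in B_y$, and $\mathrm{dev}\,x_n\to\mathrm{dev}\,y$ gives $x_n\to y$. Hence $y=y_1$.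

**Step 4: $\mathrm{Stab}(\mathcal O)\cap\kappa=1$.** For such $g$, $\mathrm{dev}\circ g=\mathrm{dev}$ and $g\mathcal O=\mathcal O$, so $g=\mathrm{id}$ on $\mathcal O$ and $g=1$.

**Step 5: all cells have the same stabilizer $Z_0$ in $\Gamma''$.** This makes the stabilizer a normal subgroup. Let $\mathrm{dev}\,y$ have exactly one zero coordinate, and let $\mathcal O,\mathcal O'$ be the two cells near $y$; call such cells *adjacent*. Let $g\in\mathrm{Stab}(\mathcal O)$ and $a=\rho(g)\in U$. Then $gy$ and $ay$ lie in $\bar{\mathcal O}$ and have the same image, so $gy=ay$ by Step 3. The cells near $ay$ are $a\mathcal O=\mathcal O$ and $a\mathcal O'=\mathcal O'$; the cells near $gy$ are $g\mathcal O=\mathcal O$ and $g\mathcal O'$. So $g\mathcal O'=\mathcal O'$. By symmetry, adjacent cells have the same stabilizer.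

Let $\tilde N_1$ be the complement in $\tilde N$ of the preimage of the points with at least two zero coordinates. This preimage is a closed, locally finite union of submanifolds of codimension $\ge2$, so $\tilde N_1$ is connected. Near each point of $\tilde N_1$ there is either one cell or a pair of adjacent cells. So the class, under the equivalence relation generated by adjacency, of the cells near a point is locally constant on $\tilde N_1$, hence constant. As every cell lies in $\tilde N_1$, all cells have the same stabilizer $Z_0$. Since $g\,\mathrm{Stab}(\mathcal O)g^{-1}=\mathrm{Stab}(g\mathcal O)$, $Z_0$ is normal in $\Gamma''$. By Step 4, $Z_0\cap\kappa=1$. As $\kappa$ is normal too, $[Z_0,\kappa]\subset Z_0\cap\kappa=1$.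

**Step 6: $Z_0\neq1$.** Here we use that $\Gamma$ is infinite. Suppose $Z_0=1$. First, $\bar{\mathcal O}$ is compact for each cell: it suffices that every sequence $x_n\in\mathcal O$ has a subsequence converging in $\tilde N$. Since $N''$ is compact, after passing to a subsequence there are $g_n\in\Gamma''$ with $g_nx_n\to y$. As $B_y$ meets at most 16 cells, $g_n\mathcal O$ is constant for a subsequence. As $\mathrm{Stab}(\mathcal O)=1$, $g_n$ is constant, and $x_n$ converges. So $\mathrm{dev}:\bar{\mathcal O}\to\bar O_\varepsilon$ is a homeomorphism: it is injective by Step 3, and its image is compact and contains $O_\varepsilon$.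

Next, *dev is a covering.* Let $v\in S^3$, and let $B$ be an open ball about $v$ of radius $<\pi/2$ meeting only closed orthants that contain $v$. Let $y\in\mathrm{dev}^{-1}(v)$. For each $\bar O_\varepsilon\ni v$ let $\mathcal O_\varepsilon$ be the cell containing $B_y\cap\mathrm{dev}^{-1}(O_\varepsilon)$; then $y\in\bar{\mathcal O}_\varepsilon$. The inverses of dev, $B\cap\bar O_\varepsilon\to\bar{\mathcal O}_\varepsilon$, are lifts with value $y$ at $v$. On the convex sets $B\cap\bar O_\varepsilon\cap\bar O_{\varepsilon'}\ni v$ they agree, by uniqueness of lifts. So they glue to a continuous section $\sigma_y:B\to\tilde N$ of the local homeomorphism dev, and the image of $\sigma_y$ is open. If $\sigma_y$ and $\sigma_{y'}$ have a common value, they agree everywhere, and $y=y'$. Finally let $\mathrm{dev}\,x\in B$, and let $x\in\bar{\mathcal O}$ with $\mathcal O$ a cell over $O_\varepsilon$. Then $\bar O_\varepsilon$ meets $B$, so $v\in\bar O_\varepsilon$; put $y=(\mathrm{dev}|_{\bar{\mathcal O}})^{-1}(v)$. As $y\in\bar{\mathcal O}$, $B_y$ meets $\mathcal O$, so $\mathcal O$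 is the cell $\mathcal O_\varepsilon$ belonging to $y$, and $x=\sigma_y(\mathrm{dev}\,x)$. So $\mathrm{dev}^{-1}(B)$ is the disjoint union of the open sets $\sigma_y(B)$, each mapped homeomorphically to $B$, and dev is a covering of $S^3$. Hence $\tilde N\cong S^3$ is compact and $\Gamma$ is finite: contradiction. $\square$

**Proposition 9.** *Case (α) is impossible.*

*Proof.* Let $K$ be finite. We first reduce to cyclic holonomy. If $\rho(\pi)$ were finite, a finite cover of $M$ would have trivial lifted holonomy, and dev would induce a local diffeomorphism from a closed manifold to $S^3$, i.e. a covering; then $\pi$ would be finite, a contradiction. Now $K$ is normal in $\rho(\pi)=K\langle T\rangle$. If $T^e\in K$ for some $e\ne0$, then $T$ would have finite order and $\rho(\pi)$ would be finite. So $K\cap\langle T\rangle=1$. Let $\pi'=\rho^{-1}(\langle T\rangle)$, which has finite index in $\pi$ and contains $t$. Let $\psi$ be the $t$-exponent. For $g=kt^e\in\pi'$ with $k\in\pi_\infty$ we have $\rho(k)\in K\cap\langle T\rangle=1$, so $\rho(g)=T^{\psi(g)}$. Moreover $\kappa=\ker\psi|_{\pi'}=\ker(\rho|_{\pi_\infty})$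 has finite index in $\pi_\infty$.

Apply Proposition 8 to $\tilde M/\pi'$. An element $1\ne g\in Z_0$ has $\psi(g)\neq0$ and commutes with $\kappa$, which contains $h^m$ for some $m\ge1$. This contradicts Lemma 3. $\square$

**Remark (virtually cyclic holonomy).** Proposition 8 also gives: *if a closed 3-manifold $N$ with infinite fundamental group has a real projective structure with virtually cyclic holonomy group, then a finite-index subgroup of $\pi_1(N)$ is a direct product $\mathbb Z\times\kappa$ with $\kappa$ acting with trivial holonomy.* Indeed the lifted holonomy group is virtually cyclic. If it is finite, a finite cover of $N$ covers $S^3$ and $\pi_1(N)$ is finite, which is excluded. Otherwise pass to a finite cover with infinite cyclic lifted holonomy $\langle T\rangle$, so $\rho=T^\psi$. In Proposition 8, $Z_0\ne1$ injects into $\Gamma''/\kappa\cong\mathbb Z$ and commutes with $\kappa$, so $Z_0\kappa\cong\mathbb Z\times\kappa$ has finite index.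

## 10. Case (β): the nilpotent plane $\mathfrak n$ and its four types

Let $\pi',\mathfrak n$ be as in (β). Put $\pi'_\infty=\pi'\cap\pi_\infty$, $M'=\tilde M/\pi'$ (closed, orientable), and now $V=\mathbb R^4$. As $t\in\pi'$, the group $\pi'$ is generated by $\pi'_\infty$ and $t$.

**The action of $\mathfrak n$ on $\tilde M$.** On $\mathfrak n$, $\mathrm{Ad}\rho(\pi'_\infty)$ is trivial, and $\mathrm{Ad}T$ has non-real eigenvalues of modulus 1, so it is conjugate to a rotation. So Lemma 7 applies to $\mathfrak n$ and $M'$: we have $\Phi_Y$ for $Y\in\mathfrak n$, commuting with $\pi'_\infty$. As exp is injective on nilpotent matrices, $Y_g$ is unique, $g\mapsto Y_g$ is a homomorphism on $\pi'_\infty$, and $Y_{tgt^{-1}}=\mathrm{Ad}T\,Y_g$.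

So an element $g\in\pi'_\infty$ and the diffeomorphism $\Phi_{Y_g}$ have the same development. Whether they coincide is the point. Let
$$\pi'_0=\{g\in\pi'_\infty:\ g=\Phi_{Y_g}\},$$
a subgroup normalized by $t$. On it $g\mapsto Y_g$ is injective, so *$\pi'_0$ is abelian*. Moreover:
$$\text{if } g\in\pi'_\infty \text{ and } gx=\Phi_{Y_g}x \text{ for some } x\in\tilde M,\ \text{ then } g\in\pi'_0. \tag{10}$$
Indeed $f=\Phi_{-Y_g}g$ satisfies $\mathrm{dev}f=\mathrm{dev}$. Near a fixed point $x$ of $f$, dev is injective, so $f(z)=z$ for $z$ near $x$. The fixed point set of $f$ is thus open, closed and non-empty, hence all of $\tilde M$.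

The aim in each type is to show that $\pi'_\infty$, or $\pi'$, is solvable; this contradicts Lemma 2.

**Classification of $\mathfrak n$.** The purpose is a normal form. Write $\mathfrak n_{\mathbb C}=\mathbb CZ\oplus\mathbb C\bar Z$ with $TZT^{-1}=\lambda Z$; real elements are $yZ+\bar y\bar Z$, $y\in\mathbb C$. Let $\mathcal A$ be the non-unital algebra generated by $\mathfrak n$; it is commutative, nilpotent and normalized by $T$. Let $d_k=\dim\mathcal A^kV/\mathcal A^{k+1}V$.

If $d_k=1$, then $d_{k+1}\in\{0,2\}$. For $\mathcal A^{k+1}V=\mathfrak n\mathcal A^kV+\mathcal A^{k+2}V$, so $\mathcal A^{k+1}V/\mathcal A^{k+2}V$ is a quotient of the real $T$-module $\mathfrak n\otimes(\mathcal A^kV/\mathcal A^{k+1}V)$. This module is 2-dimensional with non-real $T$-eigenvalues, hence irreducible. Since $\mathfrak n\neq0$ and $\mathcal A$ is nilpotent, $d_0,d_1\ge1$; also $d_k=0$ forces all later $d$'s to vanish, and $\sum d_k=4$. If $d_0=1$ then $d_1=2$ and the rest is $(1)$; if $d_0=2$, then $d_1=1$ would leave $d_2=1$, which is not allowed, so $d_1=2$; if $d_0=3$, $d_1=1$. So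 $(d_k)$ is $(1,2,1)$, $(2,2)$ or $(3,1)$.

**Type A, $(1,2,1)$.** Let $\alpha:V\to V/\mathcal AV\cong\mathbb R$, $\alpha\circ T=\tau\alpha$ and $\alpha(e_0)=1$. As $\mathcal A^3V=0$, the line $(\mathcal A^2V)_{\mathbb C}$ is spanned by $Z^2e_0,Z\bar Ze_0,\bar Z^2e_0$. As $Te_0\in\tau e_0+\mathcal AV$, $T(Z^2e_0)=\tau\lambda^2Z^2e_0$. But $T$ acts on the real line $\mathcal A^2V$ by a real scalar, and $\lambda^2\notin\mathbb R$ (otherwise $\lambda^4=1$). So $Z^2e_0=0=\bar Z^2e_0$, and $e':=Z\bar Ze_0\ne0$ spans $\mathcal A^2V$. The matrix $P:=Z\bar Z$ is real, commutes with $\mathfrak n$, commutes with $T$ (as $\lambda\bar\lambda=1$), and kills $\mathcal AV$. The map $Y\mapsto Ye_0$ induces an isomorphism $\mathfrak n\cong\mathcal AV/\mathcal A^2V$, being onto between spaces of dimension 2. In particular $P\notin\mathfrak n$, because $Pe_0\in\mathcal A^2V$ and $P\ne0$. So $\mathfrak u=\mathfrak n\oplus\mathbb RP$ is 3-dimensional and satisfies the hypotheses of Lemma 7 for $M'$. From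
$$\exp(Y+sP)e_0=e_0+Ye_0+\tfrac12Y^2e_0+se'$$
we see that $\exp\mathfrak u$ acts simply transitively on $\{\alpha=1\}=e_0+\mathcal AV$: the class modulo $\mathcal A^2V$ determines $Y$, then $s$ is determined. For $Y=yZ+\bar y\bar Z$ and $Y'=y'Z+\bar y'\bar Z$ we have $YY'e_0=2\mathrm{Re}(y\bar y')e'$.

**The case $(2,2)$.** Let $D=\mathcal AV$; then $\mathcal AD=0$. Let $\mathsf B=V/D$ and regard $Z:\mathsf B_{\mathbb C}\to D_{\mathbb C}$, with $\operatorname{im}Z+\operatorname{im}\bar Z=D_{\mathbb C}$. If $\operatorname{rk}Z=2$, then $TZ=\lambda ZT$ and its conjugate show that the spectrum of $T|_D$ is both $\lambda\,\mathrm{spec}(T|_{\mathsf B})$ and $\bar\lambda\,\mathrm{spec}(T|_{\mathsf B})$. So a 2-element multiset in $\mathbb C^*$ is invariant under multiplication by $\lambda^2$, whence $\lambda^4=1$, impossible. So $Z=\zeta\otimes w$, i.e. $Zv=\zeta(v)w$. Then $w,\bar w$ form a basis of $D_{\mathbb C}$, $\zeta|_D=0$, and $\zeta\circ T=\mu\zeta$ for some $\mu$.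
*Type B:* $\zeta$ is proportional to a real functional $\alpha$. Then $\mathfrak n=\{v\mapsto\alpha(v)d:d\in D\}$, $\alpha\circ T=\tau\alpha$, $\alpha|_D=0$.
*Type C:* otherwise the real-linear map $\zeta:V\to\mathbb C$ is onto, with kernel of dimension 2, i.e. with kernel $D$, and $\mathfrak n=\{v\mapsto2\mathrm{Re}(y\zeta(v)w):y\in\mathbb C\}$.

**Type D, $(3,1)$.** Then $\mathcal AV=\mathbb Re_0$, $Te_0=\tau_0e_0$, $Z=\zeta(\cdot)e_0$ with $\zeta(e_0)=0$, and $TZT^{-1}=\lambda Z$ gives $\zeta\circ T=\mu\zeta$ with $\mu=\tau_0\lambda^{-1}\notin\mathbb R$. So $\zeta,\bar\zeta$ are independent, $\zeta:V\to\mathbb C$ is onto with kernel $W\ni e_0$, $\dim W=2$, and $\mathfrak n=\{Y_y=\mathrm{Re}(y\zeta(\cdot))e_0:y\in\mathbb C\}$.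

None of the types can be dropped on algebraic grounds. Consider the maps
$Y_y(s,d,e)=(0,sy,2\mathrm{Re}(\bar yd))$ with $T=(s,\lambda d,e)$ on $\mathbb R\oplus\mathbb C\oplus\mathbb R$ (A);
(E3), with $Y_y(s,s',d)=(0,0,ys)$ (B);
$Y_y(u,d)=(0,yu)$ with $T=(u,\lambda d)$ on $\mathbb C^2$ (C);
$Y_y(u,s,e)=(0,0,\mathrm{Re}(yu))$ with $T=(\lambda^{-1}u,s,e)$ on $\mathbb C\oplus\mathbb R\oplus\mathbb R$ (D).
In each, the $Y_y$ commute and $TY_yT^{-1}=Y_{\lambda y}$, so $N_n=Y_{\lambda^n}$ satisfies $N_{n-1}+N_{n+1}=N_n/p$ and $H_n=\exp N_n$ satisfies (3).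

## 11. Types A and B: cutting along a totally geodesic surface

On $V$ we have $\alpha\circ\exp Y=\alpha$ for $Y\in\mathfrak n$, as $\alpha\circ Y=0$, and $\alpha\circ T=\tau\alpha$. So $\rho(\pi')$ preserves $\ker\alpha$. Let $\tilde F=\mathrm{dev}^{-1}(S(\ker\alpha))$, let $F=\tilde F/\pi'\subset M'$, a closed embedded surface, possibly empty or disconnected, and let $\Omega$ be a component of $\tilde M\setminus\tilde F$. We show that $F$ cuts $M'$ into very simple pieces.

**Step 1: $\Omega\cong\mathbb R^3$ and $\mathrm{dev}|_\Omega$ is injective.** *Type A:* $\mathfrak u\cong\mathbb R^3$ acts on $\tilde M$ by Lemma 7. It preserves $\tilde F$, hence $\Omega$, and has open orbits in $\Omega$. So $\Omega$ is one orbit, mapped equivariantly to a hemisphere $\{\pm\alpha>0\}\cong\{\alpha=\pm1\}$, on which the action is simply transitive. So dev is a bijection from $\Omega$ to this hemisphere.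

*Type B:* on the hemispheres, identified with $\{\alpha=\pm1\}$, $\mathfrak n$ acts by the translations from $D$. Hence it acts freely and properly on $\Omega$: if $\Phi_Yx=x$, developing gives $Y=0$; if $x_n\to x$ and $\Phi_{Y_n}x_n\to x'$ in $\Omega$, developing shows that $Y_n$ converges. So $Q=\Omega/\mathfrak n$ is a connected Hausdorff 1-manifold with a local homeomorphism to $\{\alpha=\pm1\}/D\cong\mathbb R$. A circle has no local homeomorphism to $\mathbb R$, since its image would be compact and open; so $Q\cong\mathbb R$, and a local homeomorphism $\mathbb R\to\mathbb R$ is injective. If $\mathrm{dev}\,x=\mathrm{dev}\,x'$ in $\Omega$, then $x,x'$ have the same image in $Q$, so $x'=\Phi_Yx$, and freeness on the hemisphere gives $Y=0$, $x=x'$. Finally $\Omega\to Q\cong\mathbb R$ is a principal $\mathbb R^2$-bundle, so $\Omega\cong Q\times\mathbb R^2\cong\mathbb R^3$.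

**Step 2: elements of $\pi'_\infty$ that preserve $\Omega$ lie in $\pi'_0$; and $\tilde F\ne\emptyset$.** If $g\in\pi'_\infty$ and $g\Omega=\Omega$, then $g$ and $\Phi_{Y_g}$ have the same development on $\Omega$ and both preserve $\Omega$, so $g=\Phi_{Y_g}$ on $\Omega$ by Step 1. By (10), $g\in\pi'_0$. If $\tilde F=\emptyset$, then $\Omega=\tilde M$ and $\pi'_\infty=\pi'_0$ is abelian, contradicting Lemma 2.

**Step 3: $\pi'_0=1$.** This uses that deck transformations $\ne1$ have no fixed points. *Type B:* $\mathfrak n$ kills $\ker\alpha$, so $\Phi_{Y_g}$ fixes the non-empty set $\tilde F$ pointwise; if $g\in\pi'_0$ then $g=\Phi_{Y_g}$ has fixed points and $g=1$.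

*Type A:* let $1\ne g\in\pi'_0$; then $Y_g=yZ+\bar y\bar Z\neq0$. For all $n$, $t^ngt^{-n}=\Phi_{\mathrm{Ad}T^nY_g}$ has no fixed point. So the non-empty open subset $\mathrm{dev}(\tilde F)$ of $S(\mathcal AV)\cong S^2$ misses the zeros of $\mathrm{Ad}T^nY_g=\lambda^nyZ+\bar\lambda^n\bar y\bar Z$ on $S(\mathcal AV)$. A nilpotent matrix has a zero at a ray exactly when it kills it. By the formula for $YY'e_0$, these zeros form the great circle $S\{Y'e_0+se':\mathrm{Re}(\lambda^ny\bar y')=0\}$. As $\lambda$ is not a root of unity, the directions of $\lambda^ny$ are dense, so the union of these great circles is dense in $S^2$: contradiction.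

**Step 4: the pieces and the end of these types.** By Steps 2 and 3, $\mathrm{Stab}_{\pi'}(\Omega)\cap\pi'_\infty=1$. So $\mathrm{Stab}_{\pi'}(\Omega)$ injects into $\mathbb Z$ by the $t$-exponent: it is $1$ or $\mathbb Z$. Cut $M'$ along $F$. Each component $R$ is a compact orientable manifold with non-empty boundary, whose interior is $\Omega/\mathrm{Stab}(\Omega)$ for some $\Omega\cong\mathbb R^3$. So $R\simeq pt$ or $R\simeq S^1$. As $H_1(R,\partial R;\mathbb Z/2)\cong H^2(R;\mathbb Z/2)=0$, the map $H_0(\partial R;\mathbb Z/2)\to H_0(R;\mathbb Z/2)$ is injective, so $\partial R$ is connected. As $\chi(\partial R)=2\chi(R)\in\{0,2\}$, $\partial R$ is a sphere or a torus. Moreover $\pi_1(\partial R)\to\pi_1(R)$ is onto: this is clear if $\pi_1(R)=1$; if $\pi_1(R)=\mathbb Z$, $H_1(R,\partial R;\mathbb Z)\cong H^2(R;\mathbb Z)=0$ shows that $H_1(\partial R)\to H_1(R)=\pi_1(R)$ is onto.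

A two-sided component of $F$ comes from two boundary components of pieces, and a one-sided component from one boundary component, which double covers it. Each piece has exactly one boundary component and $M'$ is connected. So either there are two pieces, glued along a connected two-sided $F$, or there is one piece, and $F$ is connected, one-sided and doubly covered by $\partial R$. In the first case $\pi'$ is generated by the images of the groups of the two pieces, and both are images of $\pi_1(F)$. In the second case $M'$ is $R$ glued along $\partial R$ to a twisted $I$-bundle over $F$, and the image of $\pi_1(R)$ equals that of $\pi_1(\partial R)$, which lies in the image of $\pi_1(F)$. So by van Kampen $\pi_1(F)\to\pi'$ is onto, where $F$ is a sphere, projective plane, torus or Klein bottle. All have solvable fundamental groups, so $\pi'$ is solvable, contradicting Lemma 2. Types A and B are impossible.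

## 12. Type C: a one-dimensional space of orbits

Here $\rho(\pi')$ preserves $D$. Let $\tilde L=\mathrm{dev}^{-1}(S(D))$. It is empty or a closed submanifold of codimension 2, so $\tilde M^*=\tilde M\setminus\tilde L$ is connected; it is invariant under $\pi'$ and all $\Phi_Y$.

**Step 1: the orbit space.** On $\{\zeta\ne0\}\subset S^3$, with rays represented by $v$ with $|\zeta(v)|=1$, $\mathfrak n$ acts by $v\mapsto v+2\mathrm{Re}(y\zeta(v)w)$. As $w,\bar w$ is a basis of $D_{\mathbb C}$, this is simply transitive on the fibres of $\zeta$, which are translates of $D$, and it is free and proper. As in Section 11, developing shows that $\mathfrak n$ acts freely and properly on $\tilde M^*$. So $Q=\tilde M^*/\mathfrak n$ is a connected Hausdorff 1-manifold with a local homeomorphism $\delta:Q\to S^1$ induced by $\zeta/|\zeta|$. The group $\pi'_\infty$ commutes with the $\Phi_Y$, so it acts on $Q$; and $\delta\circ g=\delta$, because $\zeta\circ\exp Y_g=\zeta$.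

**Step 2: the group of all homeomorphisms $f$ of $Q$ with $\delta f=\delta$ is abelian.** If $Q\cong S^1$, $\delta$ is a covering of the circle by the circle and the group is cyclic. If $Q\cong\mathbb R$, lift $\delta$ to a local homeomorphism $\tilde\delta:Q\to\mathbb R$, necessarily injective. Then $\tilde\delta f-\tilde\delta$ is a constant in $2\pi\mathbb Z$, and $f\mapsto\tilde\delta f-\tilde\delta$ is a homomorphism, injective because $\tilde\delta$ is.

**Step 3: the kernel.** If $g\in\pi'_\infty$ acts trivially on $Q$, then for $x\in\tilde M^*$ we have $gx=\Phi_Yx$ for some $Y\in\mathfrak n$. Developing, freeness on $\{\zeta\neq0\}$ gives $Y=Y_g$, so $g\in\pi'_0$ by (10). So the kernel is abelian and the image is abelian. Thus $\pi'_\infty$ is solvable, contradicting Lemma 2.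

## 13. Type D: a two-dimensional leaf space over an annulus

Now $\mathfrak n$ acts with 1-dimensional orbits, so the orbit space is a surface. The difficulty is that a surface mapping locally homeomorphically to an annulus could be complicated. The way out is to find two commuting complete vector fields on it.

**Step 1: coordinates.** The map $T$ preserves $W=\ker\zeta$. On $W$ it has the real eigenvalues $\tau_0$, on $e_0$, and $\nu$, on $W/\mathbb Re_0$, and on $V/W\cong\mathbb C$ it is multiplication by $\mu\notin\mathbb R$. So $\mu,\bar\mu$ are simple and give a $T$-invariant plane $C_u$ complementary to $W$, with $\zeta:C_u\cong\mathbb C$ and $T$ acting on $C_u$ as multiplication by $\mu$. Pick $w_1$ with $W=\mathbb Re_0\oplus\mathbb Rw_1$, $Tw_1=\nu w_1+ce_0$ ($\nu\ne0$), and let $w\in V^*$ be $1$ on $w_1$ and $0$ on $C_u\oplus\mathbb Re_0$; then $w\circ T=\nu w$. Write $u=\zeta(v)$.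

Since $\mathfrak n$ kills $W$, $\rho(\pi')$ preserves $W$. Let $\tilde L=\mathrm{dev}^{-1}(S(W))$, closed of codimension 2 or empty, and $\tilde M^*=\tilde M\setminus\tilde L$, connected and invariant. Write $\Phi_y=\Phi_{Y_y}$. On $\{u\ne0\}$, $\exp(Y_y)v=v+\mathrm{Re}(yu)e_0$. So for $x\in\tilde M^*$ the stabilizer of $\mathrm{dev}\,x$ in $\mathfrak n$ is the line $\{Y_y:\mathrm{Re}(yu)=0\}$. These fields vanish at $\mathrm{dev}\,x$, hence at $x$, so
$$\text{the stabilizers of }x\text{ and of }\mathrm{dev}\,x\text{ in }\mathfrak n\text{ coincide}\qquad(x\in\tilde M^*). \tag{11}$$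

**Step 2: the leaf space is a Hausdorff surface over the annulus.** Let $Q$ be the space of $\mathfrak n$-orbits in $\tilde M^*$, $q:\tilde M^*\to Q$ the open projection, and $\delta:Q\to\mathbb A=S^1\times\mathbb R$ the map induced by $(\theta,r)=(\arg u,\,w/|u|)$. This is well defined on rays, and it is $\mathfrak n$-invariant because $u$ and $w$ vanish on $e_0$. On $\{u\ne0\}$ we have coordinates $(\theta,r,e)$, where $e$ is the $e_0$-coordinate under the normalization $|u|=1$. So $(\theta,r):\tilde M^*\to\mathbb A$ is a submersion with 1-dimensional fibres. The orbits are connected, 1-dimensional and contained in fibres, hence open in them; so the orbits are the components of the fibres. Let $B$ be a neighbourhood of $x$ which dev maps diffeomorphically onto a box in the coordinates $(\theta,r,e)$. Two points of $B$ are in the same orbit iff they have the same $(\theta,r)$, since the $e$-segment between them lies in $B$. So $q(B)$ is open and is mapped homeomorphically by $\delta$ onto an open rectangle: $\delta$ is a local homeomorphism. We give $Q$ the smooth structure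 for which $\delta$ is a local diffeomorphism.

$Q$ is Hausdorff: let $x_n\to x$ and $x'_n=\Phi_{y_n}x_n\to x'$ in $\tilde M^*$. Represent $\mathrm{dev}\,x_n$ by $v_n$ with $|u_n|=1$, and fix $y_0$ with $\mathrm{Re}(y_0u(x))\neq0$. For large $n$ put $s_n=\mathrm{Re}(y_nu_n)/\mathrm{Re}(y_0u_n)$. Then $Y_{y_n}-s_nY_{y_0}$ stabilizes $\mathrm{dev}\,x_n$, hence $x_n$ by (11), so $x'_n=\Phi_{s_ny_0}x_n$. As $\mathrm{dev}\,x'_n=[v_n+\mathrm{Re}(y_nu_n)e_0]$ converges in $\{u\ne0\}$, its $e$-coordinate converges, so $\mathrm{Re}(y_nu_n)$ and hence $s_n$ converge, $s_n\to s$, and $x'=\Phi_{sy_0}x$. So the orbit relation is closed. As $q$ is open, $Q$ is Hausdorff. $Q$ is connected. The group $\pi'_\infty$ acts on $Q$ with $\delta g=\delta$, as $\rho(\pi'_\infty)$ acts trivially on $V/\mathbb Re_0$.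

**Step 3: $\delta^*\partial_\theta$ is complete.** Let $J$ be $0$ on $W$ and multiplication by $i$ on $C_u\cong\mathbb C$. Then $TJT^{-1}=J$. Also $JY_y=0$ and $Y_yJ=Y_{iy}$, so
$$\exp(Y_y)J\exp(-Y_y)=(1+Y_y)J(1-Y_y)=J+Y_{iy}.$$
So no single field is invariant, but the affine space $J+\mathfrak n$ is $\mathrm{Ad}\rho(\pi')$-invariant. By a partition of unity there is a smooth map $j:\tilde M\to J+\mathfrak n$ with $j(gx)=\mathrm{Ad}\rho(g)j(x)$ for $g\in\pi'$. By (8) the field $\hat R_x:=(j(x)^*)_x$ is $\pi'$-invariant. So it comes from the closed manifold $M'$ and is complete. All matrices in $J+\mathfrak n$ kill $W$, so $\hat R$ vanishes on $\tilde L$ and its flow preserves $\tilde M^*$. For every linear field in $J+\mathfrak n$ we have $\dot u=iu$, $\dot w=0$. So $(\theta,r)$ maps $\hat R$ to $\partial_\theta$, and $\hat R|_{\tilde M^*}$ is $q$-related to $\delta^*\partial_\theta$. Integral curves of $\hat R$ in $\tilde M^*$ exist for all times and project to integral curves of $\delta^*\partial_\theta$; so the latter is complete.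

**Step 4: $\delta^*(r\partial_r)$ is complete.** Let $\mathsf Ev=w(v)w_1$ and $P_0v=w(v)e_0$. All products with elements of $\mathfrak n$ vanish, because $w(e_0)=0$ and $\mathfrak n$ kills $w_1,e_0$; so $\mathsf E,P_0$ commute with $\mathfrak n$. Moreover $T\mathsf ET^{-1}=\mathsf E+\frac c\nu P_0$ and $TP_0T^{-1}=\frac{\tau_0}\nu P_0$. So $\mathsf E+\mathbb RP_0$ is an $\mathrm{Ad}\rho(\pi')$-invariant affine line. As in Step 3 it gives a $\pi'$-invariant, hence complete field $\hat E$ on $\tilde M$. The matrices preserve $W$, so $\hat E$ is tangent to $\tilde L$ along $\tilde L$, and its flow preserves $\tilde L$ and $\tilde M^*$. As $\dot u=0$, $\dot w=w$, it is $q$-related to $\delta^*(r\partial_r)$, which is therefore complete.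

Let $\phi_a,\psi_s$ be the flows of $\delta^*\partial_\theta$ and $\delta^*(r\partial_r)$ on $Q$. They commute with each other and, as $\delta g=\delta$, with $\pi'_\infty$.

**Step 5: the structure of $Q$.** We show that $Q$ contains a $\pi'_\infty$-invariant open set on which these flows act transitively. On each component $C$ of $\{r\neq0\}\subset Q$ the resulting $\mathbb R^2$-action has open orbits, so it is transitive. If $\{r=0\}$ is empty in $Q$, then $Q$ is a single component; put $C:=Q$.

Otherwise let $\Gamma_0$ be a component of $\{r=0\}$. Each point of $\Gamma_0$ has a neighbourhood mapped by $\delta$ diffeomorphically onto a rectangle $I\times(-\eta,\eta)$, a *box*; its slice $r=0$ lies in $\Gamma_0$, and its halves $r>0$ and $r<0$ are connected. The component of $\{r\ne0\}$ containing the half $r>0$ of a box at a point of $\Gamma_0$ does not depend on the box (two boxes at the same point have intersecting positive halves) and is locally constant along $\Gamma_0$. As $\Gamma_0$ is connected, the halves $r>0$ (resp. $r<0$) of all boxes at points of $\Gamma_0$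 lie in one component $C_+$ (resp. $C_-$) of $\{r\ne0\}$. For $z\in C_+$ in such a box, $\psi_s(z)=(\theta,e^sr)$, $s\le0$, stays in the box, and $\ell(z)=\lim_{s\to-\infty}\psi_s(z)$ exists and lies in $\Gamma_0$. As $\ell(\phi_a\psi_sz)=\phi_a\ell(z)$ and the action on $C_+$ is transitive, $\ell$ is defined on all of $C_+$ with values in $\Gamma_0$. By uniqueness of limits in the Hausdorff space $Q$, no other component of $\{r=0\}$ has a box meeting $C_+$; the same holds for $C_-$. So $C_+\cup\Gamma_0\cup C_-$ is open, by boxes, and closed: a point outside lies either in another component of $\{r\neq0\}$, or in another component of $\{r=0\}$, whose boxes avoid this set. Hence $Q=C_+\cup\Gamma_0\cup C_-$, and we put $C:=C_+=\{r>0\}$.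

**Step 6: the image of $\pi'_\infty$ in $\mathrm{Homeo}(Q)$ is abelian.** As $r\circ g=r$, $\pi'_\infty$ preserves $C$. There it commutes with a transitive abelian group $\mathsf A$ of transformations, so each $f$ in the image acts on $C$ as an element of $\mathsf A$: if $f(z_0)=az_0$ with $a\in\mathsf A$, then $f(bz_0)=bf(z_0)=a(bz_0)$ for all $b\in\mathsf A$. So commutators act trivially on $C$. Two homeomorphisms $f,f'$ of $Q$ with $\delta f=\delta=\delta f'$ that agree on $C$ agree on $Q$, since their coincidence set is closed ($Q$ is Hausdorff), open ($\delta$ is a local homeomorphism) and non-empty. So commutators act trivially on $Q$.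

**Step 7: the kernel.** If $g\in\pi'_\infty$ acts trivially on $Q$, then for $x\in\tilde M^*$ we have $gx=\Phi_yx$ for some $y$. Developing, $Y_y-Y_g$ stabilizes $\mathrm{dev}\,x$, hence $x$ by (11). So $gx=\Phi_{Y_g}x$, and $g\in\pi'_0$ by (10). So the kernel is contained in the abelian group $\pi'_0$, the image is abelian, and $\pi'_\infty$ is solvable. This contradicts Lemma 2, and Type D is impossible.

All four types of (β) are excluded, and (α) is excluded by Proposition 9. By Proposition 6, $M_p$ admits no real projective structure for $p\ge2$; with the flat structure on $M_1$ from Section 3 this proves Theorem 1. $\blacksquare$
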